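\title{Retracts in the Bohr topology: $\bigoplus_\omega\mathbf Z(p)$ inside $\bigoplus_\omega\mathbf Z(p^2)$}

\begin{abstract}
For an abelian group $G$, let $G^\#$ denote $G$ with its Bohr topology. We show that for every prime $p$ the subgroup $\bigoplus_\omega\mathbf Z(p)$ of elements killed by $p$ is not a retract of $(\bigoplus_\omega\mathbf Z(p^2))^\#$. The proof rests on a rigidity property of continuous maps $f\colon G^\#\to V^\#$ with $nV=0$: every sequence $(g_i)$ in $G$ has a subsequence along which $f(ng_i-ng_j)=f(0)$ for $i<j$. This property is obtained from Ramsey's theorem and a count of characters of finite groups. As a consequence, a bounded subgroup $H$ of an abelian group $G$ is a retract of $G^\#$ if and only if some subgroup of finite index in $H$ is a direct summand of $G$.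
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are abelian. Let $\mathbf T=\mathbf R/\mathbf Z$ be the circle group. A \emph{character} of a group $G$ is a homomorphism $G\to\mathbf T$, and the \emph{Bohr topology} of $G$ is the coarsest topology that makes every character continuous. Following van Douwen, we write $G^\#$ for $G$ with this topology. A subgroup $H$ of $G$ is a \emph{retract} of $G^\#$ if there is a continuous map $r\colon G^\#\to H^\#$ with $r(h)=h$ for all $h\in H$. The map $r$ is not required to be a homomorphism.

The Bohr topology is defined from the group structure alone, and every homomorphism is continuous for it. One may ask how much of the group structure is seen by maps that are merely continuous. Retracts are the topological counterpart of direct summands: if $G=H\oplus K$, the projection onto $H$ is a retraction, and conversely a retraction $r$ that is a homomorphism splits $G$ as $H\oplus\ker r$. There are retracts of another kind. If $G$ is finite, then $G^\#$ is discrete and every subgroup is a retract; the subgroup $p\mathbf Z(p^2)$ of the cyclic group $\mathbf Z(p^2)$ of order $p^2$, with $p$ prime,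 is an example that is not a direct summand. More generally, a subgroup $H$ of finite index is the preimage of $0$ under the continuous map $G^\#\to (G/H)^\#$ onto a finite discrete space. So $H$ is open and closed, and the map that fixes $H$ and sends $G\setminus H$ to $0$ is a retraction. (The facts used here are recalled in Section~\ref{sec:colorings}.)

The natural next test is an infinite direct sum of copies of the finite example. For a group $G$ put $G[n]=\{x\in G: nx=0\}$. Let $G=\bigoplus_\omega\mathbf Z(p^2)$ be the direct sum of countably many copies of $\mathbf Z(p^2)$, with canonical generators $e_i$ $(i\in\omega)$, and identify $\bigoplus_\omega\mathbf Z(p)$ with the subgroup $H=G[p]=pG$, which is generated by the elements $pe_i$. The following question is posed in \cite{CrossSections}.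

\medskip
\noindent\textbf{Question.} \emph{Is $(\bigoplus_\omega\mathbf Z(p))^\#$ a retract of $(\bigoplus_\omega\mathbf Z(p^2))^\#$?}
\medskip

No homomorphism $r\colon G\to H$ is a retraction, since $r(pe_i)=p\,r(e_i)=0$. Still, one might guess that the answer is yes. A retraction exists in each coordinate and on each finite sum of coordinates. Moreover, characters of this $G$ have finite image, so the cosets of subgroups of finite index form a base of open and closed sets of $G^\#$, and such a base leaves much room for defining continuous maps piecewise. The answer is nevertheless negative.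

\begin{theorem}\label{thm:answer}
Let $p$ be a prime, $G=\bigoplus_\omega\mathbf Z(p^2)$ and $H=G[p]$. Then $H$ is not a retract of $G^\#$. Moreover, if $V$ is a group with $pV=0$, then no continuous map $G^\#\to V^\#$ is finite-to-one on $H$.
\end{theorem}

A homomorphism $f$ from $G$ to a group $V$ with $nV=0$ kills $nG$. The main result of the paper says that a trace of this property survives for all continuous maps.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $V$ be a group with $nV=0$, let $G$ be any group, and let $f\colon G^\#\to V^\#$ be continuous. Then for every sequence $(g_i)_{i\in\omega}$ in $G$ there is an infinite set $A\subseteq\omega$ with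
\[
f(ng_i-ng_j)=f(0)\qquad\text{for all } i<j \text{ in } A .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Let $pV=0$ and let $f\colon G^\#\to V^\#$ be continuous. Theorem~\ref{thm:main} with $n=p$ and $g_i=e_i$ gives an infinite set $A$ such that $f$ takes the value $f(0)$ at the infinitely many distinct points $pe_i-pe_j\in H$ with $i<j$ in $A$. So $f$ is not finite-to-one on $H$. A retraction $G^\#\to H^\#$ would be a continuous map into a group killed by $p$ that is injective on $H$.
\end{proof}

Theorem~\ref{thm:main} gives more than one example. A subgroup $H$ of $G$ is \emph{pure} if $H\cap nG=nH$ for all $n\ge1$. Direct summands are pure, and the quotients $(H\cap nG)/nH$ measure how far $H$ is from being pure. In the Question, $(H\cap pG)/pH=H$ is infinite. A group $H$ is \emph{bounded} if $NH=0$ for some $N\ge1$.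

\begin{theorem}\label{thm:retracts}
Let $H$ be a subgroup of a group $G$.
\begin{enumerate}
\item[(1)] If $H$ is a retract of $G^\#$, then $(H\cap nG)/nH$ is finite for every $n\ge1$.
\item[(2)] If $H$ is bounded, the following are equivalent:
\begin{enumerate}
\item[(a)] $H$ is a retract of $G^\#$;
\item[(b)] $(H\cap nG)/nH$ is finite for every $n\ge1$;
\item[(c)] some subgroup $H_0$ of finite index in $H$ is a direct summand of $G$.
\end{enumerate}
\end{enumerate}
\end{theorem}

Thus a bounded retract differs from a direct summand only by a finite group.

Section~\ref{sec:colorings} translates continuity into a statement about colorings of the index set $\omega$ and shows on $\bigoplus_\omega\mathbf Z(4)$ why maps that act coordinate by coordinate cannot be retractions. The core of the paper is Proposition~\ref{prop:additive}, which shows that on suitable configurations of points every continuous map into $V^\#$ behaves like such a map. Theorem~\ref{thm:main} is proved in Section~\ref{sec:main} and Theorem~\ref{thm:retracts} in Section~\ref{sec:retracts}.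

\section{Neighborhoods and colorings}\label{sec:colorings}

We write $\|\cdot\|$ for the distance to $0$ in $\mathbf T$. A group $D$ is \emph{divisible} if $nD=D$ for all $n\ge1$; the groups $\mathbf T$ and $(\mathbf Q/\mathbf Z)^m$ are divisible. We use the standard extension property: if $D$ is divisible and $U$ is a subgroup of $G$, then every homomorphism $U\to D$ extends to a homomorphism $G\to D$. The following facts come from this property and the definition of the Bohr topology.

\begin{enumerate}
\item[(B1)] The space $G^\#$ is a topological group, and the sets
\[
\{z\in G:\ \|\chi_m(z-y)\|<\varepsilon \text{ for } m=1,\dots,M\},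
\]
with characters $\chi_1,\dots,\chi_M$ and $\varepsilon>0$, form a base of neighborhoods of $y$.
\item[(B2)] Characters separate points: for $x\ne0$ the cyclic group $\langle x\rangle$ has a character that does not vanish at $x$, and it extends to $G$. Hence $G^\#$ is Hausdorff, and it is discrete when $G$ is finite.
\item[(B3)] A map $f$ from a space into $G^\#$ is continuous if and only if $\chi\circ f$ is continuous for every character $\chi$ of $G$. In particular every homomorphism $G\to G'$ is continuous from $G^\#$ to $G'^\#$.
\item[(B4)] For a subgroup $H$ of $G$, the characters of $H$ are exactly the restrictions of characters of $G$, so $H^\#$ is a subspace of $G^\#$.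
\end{enumerate}

For a set $A\subseteq\omega$, $[A]^k$ is the set of $k$-element subsets of $A$, which we write in increasing order. A \emph{finite coloring} of a set is a map from it to a finite set; its fibers are the \emph{color classes}, and a subset of a color class is \emph{monochromatic}. \emph{Ramsey's theorem} states that for every infinite $A$ and every finite coloring of $[A]^k$ there is an infinite $B\subseteq A$ such that $[B]^k$ is monochromatic.

Fix a sequence $(g_i)_{i\in\omega}$ in $G$. It need not have any convergent subsequence in $G^\#$, but a basic neighborhood involves only finitely many characters, and with respect to these the terms $g_i$ fall into finitely many groups of nearly indistinguishable elements. To make this precise, consider a finite list of pairs $(b_l,j_l)$ with $b_l\in\mathbf Z$ and $j_l\in\omega$. Its \emph{weight} is $\sum_l|b_l|$. It is \emph{balanced} for a coloring $c$ if $\sum_{l:\,c(j_l)=\kappa}b_l=0$ for every color $\kappa$. We also call the expression $\sum_lb_lg_{j_l}$ a balanced combination.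

\begin{lemma}\label{lem:coloring}
Let $(g_i)_{i\in\omega}$ be a sequence in $G$, let $W$ be a neighborhood of $y$ in $G^\#$, and let $L\ge1$. There is a finite coloring $c$ of $\omega$ such that $y+\sum_lb_lg_{j_l}\in W$ for every list of weight at most $L$ that is balanced for $c$. The same holds, for lists with indices in a set $A\subseteq\omega$, for every finite coloring $c'$ of $A$ each of whose classes lies in a class of $c$.
\end{lemma}

\begin{proof}
By (B1), $W$ contains the set $\{z:\|\chi_m(z-y)\|<\varepsilon,\ m\le M\}$ for some characters $\chi_1,\dots,\chi_M$ and some $\varepsilon>0$. Partition $\mathbf T$ into finitely many arcs of length at most $\varepsilon/(L+1)$, and let $c(j)$ be the list of the arcs that contain $\chi_1(g_j),\dots,\chi_M(g_j)$. For each color $\kappa$ that occurs, fix an index of color $\kappa$ and call the corresponding term $g^\kappa$. For a balanced list,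
\[
\sum_lb_lg^{c(j_l)}=\sum_\kappa\Big(\sum_{l:\,c(j_l)=\kappa}b_l\Big)g^\kappa=0 .
\]
Hence, if the weight is at most $L$,
\[
\Big\|\chi_m\Big(\sum_lb_lg_{j_l}\Big)\Big\|=\Big\|\sum_lb_l\big(\chi_m(g_{j_l})-\chi_m(g^{c(j_l)})\big)\Big\|\le\frac{L\varepsilon}{L+1}<\varepsilon .
\]
For the last statement, a list balanced for $c'$ is balanced for $c$, because the sum of the coefficients over a class of $c$ is a sum of such sums over classes of $c'$.
\end{proof}

We call a coloring $c'$ as in the lemma a \emph{refinement} of $c$ on $A$. Typically $c'(i)$ consists of $c(i)$ together with the values at $i$ of finitely many finite-valued functions, which then become constant on each class.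

\begin{example}\label{ex:coordinatewise}
Let $G=\bigoplus_\omega\mathbf Z(4)$ and $H=2G$. The obvious candidates for a retraction act coordinatewise: choose $\rho\colon\mathbf Z(4)\to\{0,2\}$ with $\rho(0)=0$ and $\rho(2)=2$, the values $\rho(1)$ and $\rho(3)$ being free, and put $r(\sum_ix_ie_i)=\sum_i\rho(x_i)e_i$. None of these four maps is continuous at $0$. Let $\sigma\colon H\to\mathbf Z(4)$ be the sum of the coordinates. It is a homomorphism to a finite group, so if $r$ were continuous at $0$, then $W=\{z:\sigma r(z)=0\}$ would be a neighborhood of $0$. Take the coloring of Lemma~\ref{lem:coloring} for $g_i=e_i$, $y=0$, $L=4$, and three distinct indices $i,j,k$ of the same color. The combination $x=2e_i-e_j-e_k$ is balanced, so $x\in W$. But the nonzero coordinates of $x$ are $2,3,3$, and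
\[
\sigma r(x)=\rho(2)+\rho(3)+\rho(3)=2+2\rho(3)=2\ne0 .
\]
For a general prime $p$ the point $pe_i-e_{j_1}-\dots-e_{j_p}$ gives $\rho(p)+p\rho(-1)=p\neq0$ in $\mathbf Z(p^2)$ in the same way.
\end{example}

The example has two ingredients. The Bohr topology cannot distinguish $pe_i$ from a sum $e_{j_1}+\dots+e_{j_p}$ of $p$ different generators of the same color. And a map that is \emph{additive} over the coordinates sends this sum to $p$ equal contributions, which cancel in a group killed by $p$. The first ingredient is available for every map. The second is what has to be established for an arbitrary continuous map, and this is done in Section~\ref{sec:additive}.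

\section{Characters of groups killed by $n$}\label{sec:characters}

From now until the end of Section~\ref{sec:main}, $n\ge1$ is fixed and $V$ is a group with $nV=0$.

\begin{enumerate}
\item[(V1)] Finitely generated subgroups of $V$ are finite, being quotients of groups $\mathbf Z(n)^r$.
\item[(V2)] Every character of $V$ takes values in the finite group $\mathbf T[n]\cong\mathbf Z(n)$. We therefore identify the group of characters with $\widehat V=\operatorname{Hom}(V,\mathbf Z(n))$. It separates points by (B2). If $f\colon G^\#\to V^\#$ is continuous and $\chi\in\widehat V$, then $\chi\circ f$ is a continuous map to a finite discrete set, so $\{z:\chi f(z)=\chi f(y)\}$ is a neighborhood of $y$ for every $y\in G$.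
\item[(V3)] Every homomorphism from a subgroup of $V$ to $\mathbf Z(n)=\mathbf T[n]$ extends to a character of $V$, hence by (V2) to an element of $\widehat V$. In particular, if $E_1\le E_2\le\cdots$ are subgroups of $V$ and $\psi_j\colon E_j\to\mathbf Z(n)$ are homomorphisms with $\psi_{j+1}$ extending $\psi_j$, then some $\chi\in\widehat V$ extends all $\psi_j$.
\item[(V4)] If $U\le U'$ are finite subgroups of $V$, every homomorphism $\psi\colon U\to\mathbf Z(n)$ has exactly $|U'/U|$ extensions to $U'$. Indeed, an extension exists by (V3), and the extensions form a coset of $\operatorname{Hom}(U'/U,\mathbf Z(n))$. The finite group $U'/U$ is a direct sum of cyclic groups $\mathbf Z(d)$ with $d\mid n$, and $|\operatorname{Hom}(\mathbf Z(d),\mathbf Z(n))|=d$.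
\end{enumerate}

Continuity gives information about one character at a time, and we need information in $V$. The passage from one to the other always goes by contradiction: if the desired statement fails in $V$, we build a single bad character step by step along a chain of finite subgroups. The next lemma is the simplest instance. A function on an infinite set $A$ is \emph{cofinitely constant} if it is constant outside a finite subset of $A$.

\begin{lemma}\label{lem:cofinite}
Let $A$ be an infinite set and $u\colon A\to V$ a function such that $\chi\circ u$ is cofinitely constant for every $\chi\in\widehat V$. Then $u$ is cofinitely constant.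
\end{lemma}

\begin{proof}
Suppose first that $u$ takes infinitely many values. Put $U_0=0$ and choose $z_1,z_2,\ldots\in A$ recursively with $u(z_j)\notin U_{j-1}$, where $U_j=\langle u(z_1),\dots,u(z_j)\rangle$. This is possible because $U_{j-1}$ is finite by (V1), and the points $z_j$ are distinct because their images are. By (V4), a homomorphism $U_{j-1}\to\mathbf Z(n)$ has $|U_j/U_{j-1}|\ge2$ extensions to $U_j$, and different extensions differ at the generator $u(z_j)$. So we can choose homomorphisms $\psi_j\colon U_j\to\mathbf Z(n)$, each extending the previous one, with $\psi_j(u(z_j))\ne\psi_{j-1}(u(z_{j-1}))$ for $j\ge2$. A common extension $\chi\in\widehat V$, given by (V3), satisfies $\chi u(z_j)\ne\chi u(z_{j-1})$ for all $j\geq 2$, so $\chi\circ u$ is not cofinitely constant.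

Hence $u$ takes finitely many values. If two distinct values were taken infinitely often, a character separating them would again contradict the hypothesis. So exactly one value is taken infinitely often, and the others are taken on a finite set.
\end{proof}

\section{Null maps are additive}\label{sec:additive}

Let $f\colon G^\#\to V^\#$ be continuous with $f(0)=0$, fix integers $a_1,\dots,a_k$ with sum $0$, and consider $F(\{i_1<\dots<i_k\})=f(\sum_la_lg_{i_l})$. For each $\chi\in\widehat V$, Lemma~\ref{lem:coloring} applied to the neighborhood $\{z:\chi f(z)=0\}$ of $0$ gives a finite coloring such that $\chi F$ vanishes on monochromatic sets. This property is all that we use in the present section.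

\begin{definition}\label{def:null}
Let $A\subseteq\omega$ be infinite and $F\colon[A]^k\to V$. We call $F$ \emph{null} if for each $\chi\in\widehat V$ there is a finite coloring of $A$ such that $\chi(F(t))=0$ for every monochromatic $t\in[A]^k$. We call $F$ \emph{additive on} $A'\subseteq A$ if there are functions $v_1,\dots,v_k\colon A'\to V$ with $F(\{i_1<\dots<i_k\})=\sum_{l=1}^kv_l(i_l)$ on $[A']^k$.
\end{definition}

The restriction of a null map to $[B]^k$, for infinite $B\subseteq A$, is null. The coloring depends on $\chi$, and there may be no infinite set that is monochromatic for all characters at once; this is the whole difficulty.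

\begin{example}\label{ex:null}
(a) Let $n\ge2$, $V=\bigoplus_\omega\mathbf Z(n)$ and $F(\{i<j\})=e_i-e_j$. This map is null, as one sees by coloring $i$ with $\chi(e_i)$, and it vanishes nowhere. So a null map need not vanish on any infinite set. It is additive.

(b) Let $V$ be the $\mathbf Z(2)$-vector space with basis $e_t$, $t\in[\omega]^2$, and $F(t)=e_t$. A character $\chi$ is the same as a graph on $\omega$, with edge set $\{t:\chi(e_t)=1\}$, and $\chi F$ vanishes on monochromatic pairs exactly when the coloring is a proper coloring of the graph. So $F$ is not null, as the complete graph shows. That witness uses the full independence of the values of $F$. A more robust argument is to count. Among all graphs on a set $B$ of $Nq$ vertices, the proportion that have no edge inside a given $q$-element set is $2^{-q(q-1)/2}$, and there are at most $2^{Nq}$ such sets. If $q>2N+1$, then $q(q-1)/2>Nq$, so some graph on $B$ has an edge inside every $q$-element set. It has no proper coloring with $N$ colors, since one color class would have at least $q$ elements.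
\end{example}

In (a) the values of $F$ on a $q$-element set generate a group of order $n^{q-1}$, whose logarithm is linear in $q$; in (b) the logarithm is quadratic in $q$, and this beats the number of candidate color classes. The proof of the next proposition shows that, after passing to an infinite subset, there is nothing in between: either $F$ is additive, or the growth is quadratic and the count of (b) applies.

\begin{proposition}\label{prop:additive}
Let $nV=0$, $k\ge2$, let $A\subseteq\omega$ be infinite, and let $F\colon[A]^k\to V$ be null. Then $F$ is additive on some infinite $A'\subseteq A$.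
\end{proposition}

A function of $k$ independent variables is a sum of functions of one variable exactly when its mixed second differences vanish. Here the variables are tied by $i_1<\dots<i_k$, so we move them only in ways that preserve positions. A \emph{raise} of $t=\{i_1<\dots<i_k\}\in[A]^k$ \emph{at position} $l$ replaces $i_l$ by an element $i_l'\in A$ with $i_l<i_l'<i_{l+1}$ (no upper bound if $l=k$). Given raises of $t$ at two positions $l<m$, with results $t^l$ and $t^m$, both can be performed together, with result $t^{lm}$. Every $D\in[A]^{k+2}$ is of the form $t\cup\{i_l',i_m'\}$ for exactly one such $t$ and pair of raises: in the increasing enumeration of $D$, the elements $i_l'$ and $i_m'$ are those with numbers $l+1$ and $m+2$. So we may define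
\[
\partial_{lm}F(D)=F(t)-F(t^l)-F(t^m)+F(t^{lm}),\qquad D\in[A]^{k+2}.
\]
For $k=2$ and $i<i'<j<j'$ this is $F(i,j)-F(i',j)-F(i,j')+F(i',j')$.

We use one observation on raises. Let $t=\{i_1<\dots<i_k\}$ and $s=\{j_1<\dots<j_k\}$. The numbers $\max(i_l,j_l)$ increase strictly with $l$, so they form a set $t\vee s\in[A]^k$, and $t\vee s$ is reached from $t$ by raises: treat the positions in the order $k,k-1,\dots,1$, skipping those where nothing changes. When position $l$ is treated, position $l+1$ already holds $\max(i_{l+1},j_{l+1})$, so the move is a raise.

\begin{lemma}\label{lem:vanishing}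
If $\partial_{lm}F$ vanishes identically on $[A]^{k+2}$ for all $l<m$, then $F$ is additive on the set $A'$ obtained from $A$ by deleting its $k-1$ smallest elements.
\end{lemma}

\begin{proof}
Fix a position $l$ and $i<i'$ in $A'$. Let $S$ be the set of $t\in[A]^k$ that have $i$ in position $l$ and all later entries larger than $i'$. It is nonempty because at least $k-1\ge l-1$ elements of $A$ lie below $i$; this is the reason for deleting the initial elements. For $t\in S$, replacing $i$ by $i'$ is a raise $t^l$; put $\Delta(t)=F(t^l)-F(t)$. A raise $t^m$ of $t\in S$ at a position $m\ne l$ lies in $S$, and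
\[
\Delta(t^m)-\Delta(t)=F(t^{lm})-F(t^m)-F(t^l)+F(t)
\]
is a value of $\partial_{lm}F$ or of $\partial_{ml}F$, hence $0$. For $t,s\in S$, the set $t\vee s$ is reached from both by raises at positions other than $l$. So $\Delta$ is constant on $S$; call its value $\delta_l(i,i')$. For $i<i'<i''$ in $A'$, computing all three differences with the same earlier entries below $i$ and the same later entries above $i''$ gives
\[
\delta_l(i,i')+\delta_l(i',i'')=\delta_l(i,i'').
\]
Let $b=\min A'$, and put $v_l(b)=0$ and $v_l(i)=\delta_l(b,i)$ for $i>b$ in $A'$. Then $\delta_l(i,i')=v_l(i')-v_l(i)$ for all $i<i'$ in $A'$. A raise from $i$ to $i'$ at position $l$ changes both $F(t)$ and $\sum_mv_m(i_m)$ by $\delta_l(i,i')$. So $F(t)-\sum_mv_m(i_m)$ is invariant under raises within $[A']^k$, and it takes the same value at $t$, $t\vee s$ and $s$ for any $t,s\in[A']^k$. Adding this constant to $v_1$ finishes the proof.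
\end{proof}

Now suppose that some mixed difference vanishes nowhere. The bad character will be built in infinitely many steps, and at each step it is already fixed on a finite subgroup $E$. We therefore need quadratic growth \emph{modulo} $E$, for an arbitrary finite $E$.

\begin{lemma}\label{lem:growth}
Let $l<m$ and suppose that $\partial=\partial_{lm}F$ vanishes nowhere on $[A]^{k+2}$. Let $E\le V$ be a finite subgroup, $w\ge1$ and $q=kw$. Then there is an infinite $B'\subseteq A$ such that for every $C\in[B']^q$ the finite group $U_C=E+\langle F([C]^k)\rangle$ satisfies $|U_C/E|\ge2^{w^2}$.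
\end{lemma}

\begin{proof}
\emph{The mixed difference escapes from $E$.} Color $D\in[A]^{k+2}$ by $\partial(D)$ if $\partial(D)\in E$, and by a symbol $\infty$ otherwise. This is a finite coloring; let $B\subseteq A$ be infinite with $[B]^{k+2}$ monochromatic. Suppose the color is $d\in E$. Take $k+3$ elements of $B$ and label them as a set $t=\{i_1<\dots<i_k\}$ together with $i_l',i_l'',i_m'$, where $i_l<i_l'<i_l''<i_{l+1}$ and $i_m'$ directly follows $i_m$. For $x\in\{i_l,i_l',i_l''\}$ let $t_x$ be $t$ with $x$ in position $l$, and let $\gamma(x)=F(t_x)-F(t_x^m)$, where the raise at position $m$ is to $i'_m$. The three differences $\gamma(i_l)-\gamma(i_l')$, $\gamma(i_l')-\gamma(i_l'')$ and $\gamma(i_l)-\gamma(i_l'')$ are values of $\partial$ on $[B]^{k+2}$, and the first two add up to the third. So $d+d=d$ and $d=0$, although $\partial$ vanishes nowhere. Hence $\partial(D)\notin E$ for all $D\in[B]^{k+2}$.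

\emph{A grid of $w^2$ patterns.} Split $\{1,\dots,q\}$ into consecutive blocks $I_1<\dots<I_k$ of size $w$. For $(x,y)\in I_l\times I_m$ let
\[
s(x,y)=\{x,y\}\cup\{\min I_j: j\ne l,m\}.
\]
This set has one element in each block, so $x$ is in position $l$ and $y$ in position $m$. Let $\mathcal T$ be the set of these $w^2$ sets. (For $k=2$ it is the set of pairs $\{x,y\}$ with $x\le w<y$.) For $C=\{c_1<\dots<c_q\}\in[B]^q$ and $s\in\mathcal T$ put $C_s=\{c_j:j\in s\}$. We want the elements $F(C_s)$, $s\in\mathcal T$, to satisfy no relation modulo $E$ with coefficients $0,\pm1$. Let
\[
R(C)=\Big\{\rho\in\{-1,0,1\}^{\mathcal T}:\ \sum_{s\in\mathcal T}\rho(s)F(C_s)\in E\Big\}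
\]
be the set of such relations. The map $C\mapsto R(C)$ is a finite coloring of $[B]^q$, so there is an infinite $B'\subseteq B$ on whose $q$-element subsets $R(C)$ equals a fixed set $R$. The gain is that a relation now survives when points of $C$ are moved, and the alternating sum over two moves isolates a single term.

\emph{Claim: $R=\{0\}$.} Let $\rho\in R$ and suppose $\rho(s_0)\ne0$, where $s_0=s(x_0,y_0)$. Take $q+2$ elements of $B'$ and label them as a set $C=\{c_1<\dots<c_q\}$ together with $c',c''$, where $c'$ directly follows $c_{x_0}$ and $c''$ directly follows $c_{y_0}$. Let $C'$, $C''$, $C'''$ arise from $C$ by replacing $c_{x_0}$ by $c'$, by replacing $c_{y_0}$ by $c''$, and by making both replacements. All other elements keep their positions, and $\rho$ is a relation for all four sets. Therefore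
\[
\sum_{s\in\mathcal T}\rho(s)\big[F(C_s)-F(C'_s)-F(C''_s)+F(C'''_s)\big]\in E .
\]
If $x_0\notin s$, then $C_s=C'_s$ and $C''_s=C'''_s$, so the bracket is $0$. If $y_0\notin s$, then $C_s=C''_s$ and $C'_s=C'''_s$, so the bracket is $0$. If $s=s(x,y)$ contains both $x_0$ and $y_0$, then $s\cap I_l=\{x\}$ and $s\cap I_m=\{y\}$ force $s=s_0$. For $s=s_0$ the replacements are raises of $C_{s_0}$ at positions $l$ and $m$, and the bracket is $\partial(C_{s_0}\cup\{c',c''\})$. Since $\rho(s_0)=\pm1$, this value of $\partial$ lies in $E$, which is impossible on $[B]^{k+2}$.

For $C\in[B']^q$, the difference of two of the $2^{w^2}$ sums $\sum_{s\in\mathcal T}\varepsilon_sF(C_s)$ with $\varepsilon\in\{0,1\}^{\mathcal T}$ has a nonzero coefficient vector in $\{-1,0,1\}^{\mathcal T}$. By the claim these sums are pairwise incongruent modulo $E$, and they lie in $U_C$.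
\end{proof}

The count of Example~\ref{ex:null}(b) now carries over, with extensions of a given homomorphism in place of graphs.

\begin{lemma}\label{lem:extension}
Suppose that $\partial_{lm}F$ vanishes nowhere on $[A]^{k+2}$ for some $l<m$. Let $E\le V$ be finite, $\psi\colon E\to\mathbf Z(n)$ a homomorphism and $N\ge1$. Then there are a finite set $B\subseteq A$, a finite subgroup $E'\le V$ containing $E\cup F([B]^k)$, and a homomorphism $\psi'\colon E'\to\mathbf Z(n)$ extending $\psi$, such that every coloring of $B$ with at most $N$ colors has a monochromatic $t\in[B]^k$ with $\psi'(F(t))\ne0$.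
\end{lemma}

\begin{proof}
Let $w=kN+1$ and $q=kw$, so that $w^2=(kN+1)w>Nq$. Take $B'$ from Lemma~\ref{lem:growth}, choose $B\subseteq B'$ with $|B|=Nq$, and let $E'=E+\langle F([B]^k)\rangle$, which is finite by (V1). Let $X$ be the set of extensions of $\psi$ to $E'$; by (V4), $|X|=|E'/E|$.

Fix $C\in[B]^q$ and count the members of $X$ that vanish on $F([C]^k)$. The group $U_C$ is generated by $E$ and $F([C]^k)$, so all these members have the same restriction to $U_C$. By (V4) there are at most
\[
|E'/U_C|=\frac{|E'/E|}{|U_C/E|}\le2^{-w^2}|X|
\]
of them. The number of sets $C\in[B]^q$ is at most $2^{Nq}<2^{w^2}$. Hence some $\psi'\in X$ vanishes on $F([C]^k)$ for no $C\in[B]^q$. A coloring of the $Nq$ elements of $B$ with at most $N$ colors has a monochromatic set $C\in[B]^q$, and $C$ contains a $t\in [C]^k$ with $\psi'(F(t))\ne0$.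
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:additive}]
Color $D\in[A]^{k+2}$ by the set of pairs $(l,m)$ with $\partial_{lm}F(D)=0$. By Ramsey's theorem we may shrink $A$ so that each $\partial_{lm}F$ vanishes identically or vanishes nowhere on $[A]^{k+2}$; the map $F$ remains null. If all $\partial_{lm}F$ vanish identically, Lemma~\ref{lem:vanishing} applies.

Suppose instead that some $\partial_{lm}F$ vanishes nowhere. Starting from $E_0=0$, apply Lemma~\ref{lem:extension} successively with $N=1,2,3,\dots$. This gives finite sets $B_N\subseteq A$, finite subgroups $E_1\le E_2\le\cdots$ with $F([B_N]^k)\subseteq E_N$, and homomorphisms $\psi_N\colon E_N\to\mathbf Z(n)$, each extending the previous one. By (V3) some $\chi\in\widehat V$ extends all $\psi_N$. Since $F$ is null, there are an $N$ and a coloring of $A$ with $N$ colors such that $\chi F(t)=0$ for all monochromatic $t$. The restriction of this coloring to $B_N$ has a monochromatic $t$ with $\chi F(t)=\psi_N(F(t))\ne0$, a contradiction.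
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Replacing $f$ by $f-f(0)$, which is continuous because $V^\#$ is a topological group, we assume $f(0)=0$.

\subsection*{The test configuration}
Example~\ref{ex:coordinatewise} suggests comparing $ng_i$ with a sum of $n$ different terms of the sequence, that is, using the coefficients $n,-1,\dots,-1$. Two more things are needed. First, the points of interest are $ng_i-ng_j$, so the coefficients should begin with $n,-n$ and continue with a tail of sum $0$, which Lemma~\ref{lem:coloring} allows us to attach to $ng_i-ng_j$ as a small perturbation. Second, Proposition~\ref{prop:additive} yields a separate function $v_l$ for each position, whereas the cancellation in the example needs $n$ \emph{equal} contributions. Coefficients $+1$ in the tail serve both purposes: they bring the sum of the tail to $0$, and pairing each $-1$ with one fixed $+1$ will tie the functions $v_l$ together. So let $k=2n+2$ and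
\[
(a_1,\dots,a_k)=(n,\,-n,\,\underbrace{-1,\dots,-1}_{n},\,\underbrace{1,\dots,1}_{n}),\qquad \sum_la_l=0,\qquad\sum_l|a_l|=4n,
\]
and for $t=\{i_1<\dots<i_k\}\in[\omega]^k$ put
\[
F(t)=f\Big(\sum_{l=1}^ka_lg_{i_l}\Big).
\]
For $\chi\in\widehat V$ and $y\in G$, let $c_{\chi,y}$ be the coloring that Lemma~\ref{lem:coloring} provides for $L=4n$ and the neighborhood $\{z:\chi f(z)=\chi f(y)\}$ of $y$, see (V2). Thus
\begin{equation}\label{eq:perturb}
\chi f\Big(y+\sum_lb_lg_{j_l}\Big)=\chi f(y)
\end{equation}
for all lists of weight at most $4n$ that are balanced for $c_{\chi,y}$ or for a refinement of it.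

\subsection*{Step 1: additivity}
If $t$ is monochromatic for $c_{\chi,0}$, then $\sum_la_lg_{i_l}$ is balanced, and \eqref{eq:perturb} with $y=0$ gives $\chi F(t)=0$. So $F$ is null. By Proposition~\ref{prop:additive} there are an infinite $A'\subseteq\omega$ and functions $v_1,\dots,v_k\colon A'\to V$ with $F(t)=\sum_lv_l(i_l)$ on $[A']^k$.

\subsection*{Step 2: zero-sum sets of positions}
Nullness used only monochromatic configurations. Configurations with two colors carry more information. Call a nonempty proper subset $P$ of $\{1,\dots,k\}$ a \emph{zero-sum set} if $\sum_{l\in P}a_l=0$, and put $u_P=\sum_{l\in P}v_l\colon A'\to V$. We claim that $u_P$ is cofinitely constant on $A'$ for every zero-sum set $P$.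

By Lemma~\ref{lem:cofinite} it suffices to show that $\chi\circ u_P$ is cofinitely constant for each $\chi\in\widehat V$. Refine $c_{\chi,0}$ on $A'$ by the values of $\chi v_1,\dots,\chi v_k$. For a class $X$ of the refined coloring, write $\chi v_l(X)$ for the constant value of $\chi v_l$ on $X$; then $\chi u_P$ has the constant value $\sum_{l\in P}\chi v_l(X)$ on $X$. Let $X$ and $Y$ be infinite classes, possibly equal. Since both are unbounded in $\omega$, we can choose $i_1<\dots<i_k$ with $i_l\in X$ for $l\in P$ and $i_l\in Y$ for $l\notin P$. Both $\sum_{l\in P}a_l$ and $\sum_{l\notin P}a_l$ vanish, so the combination $\sum_la_lg_{i_l}$ is balanced, and \eqref{eq:perturb} gives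
\[
0=\chi F(t)=\sum_{l\in P}\chi v_l(X)+\sum_{l\notin P}\chi v_l(Y).
\]
Fixing $Y$ and letting $X$ vary, we see that $\chi u_P$ has the same value on all infinite classes. The finitely many finite classes cover only a finite set. This proves the claim.

There are finitely many zero-sum sets, so deleting a finite set from $A'$ leaves an infinite set $A$ on which every $u_P$ is constant. This is the set $A$ of the theorem. Below, ``constant'' means constant on $A$.

\subsection*{Step 3: $v_1$ and $v_2$ are constant}
This is the cancellation of Example~\ref{ex:coordinatewise}. For $3\le l\le n+2$ the pair $\{l,k\}$ is a zero-sum set, since $a_l=-1$ and $a_k=1$. So $v_l+v_k$ is constant, and subtracting $v_3+v_k$ shows that $v_l-v_3$ is constant. Therefore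
\[
\sum_{l=3}^{n+2}v_l=nv_3+\sum_{l=3}^{n+2}(v_l-v_3)
\]
is constant, because $nv_3=0$. The set $\{1,3,4,\dots,n+2\}$ is a zero-sum set, since $n-n=0$. So $v_1+\sum_{l=3}^{n+2}v_l$ is constant, and hence $v_1$ is constant. Finally $\{1,2\}$ is a zero-sum set, so $v_1+v_2$ is constant, and hence $v_2$ is constant.

\subsection*{Step 4: $f(ng_i-ng_j)$ does not depend on $i<j$ in $A$}
The set $P=\{3,\dots,k\}$ is a zero-sum set; let $\kappa\in V$ be the constant value of $u_P$. Fix $i<j$ in $A$, put $y=ng_i-ng_j$, and let $\chi\in\widehat V$. We now use continuity of $f$ at $y$. Refine $c_{\chi,y}$ on $A$ by the values of $\chi v_3,\dots,\chi v_k$, let $X\subseteq A$ be an infinite class, and choose $i_3<\dots<i_k$ in $X$ with $i_3>j$. The tail $\sum_{l\ge3}a_lg_{i_l}$ is balanced of weight $2n$, so \eqref{eq:perturb} and additivity give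
\[
\chi f(y)=\chi F(\{i,j,i_3,\dots,i_k\})=\chi v_1(i)+\chi v_2(j)+\sum_{l\ge3}\chi v_l(X).
\]
The last sum is the value of $\chi u_P$ on $X$, namely $\chi(\kappa)$. Since $\widehat V$ separates points, $f(y)=v_1(i)+v_2(j)+\kappa$. By Step~3 this is an element $h\in V$ independent of $i$ and $j$.

\subsection*{Step 5: $h=0$}
Let $\chi\in\widehat V$. Two elements $i<j$ of the infinite set $A$ have the same color under $c_{\chi,0}$. The combination $ng_i-ng_j$ is then balanced of weight $2n$, so $\chi(h)=\chi f(ng_i-ng_j)=0$ by \eqref{eq:perturb}. As $\chi$ is arbitrary, $h=0=f(0)$. This proves Theorem~\ref{thm:main}. \qed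

\begin{remark}\label{rem:sharp}
The hypothesis $nV=0$ enters twice: through the finiteness facts (V1)--(V4), for which any bound on the orders of elements would do, and through the identity $nv_3=0$ in Step~3, which ties the multiplier to $V$. The multiplier $n$ is optimal. Suppose an integer $M$ has the property that, for all $V$ with $nV=0$ and all $G$, $f$, $(g_i)$ as in the theorem, $f(Mg_i-Mg_j)=f(0)$ for all $i<j$ in some infinite set. Taking $G=V=\bigoplus_\omega\mathbf Z(n)$, $f$ the identity and $g_i=e_i$ gives $Me_i=Me_j$ for some $i\ne j$, so $n\mid M$. Conversely, every multiple $M=ns$ has the property, by Theorem~\ref{thm:main} applied to the sequence $(sg_i)$.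
\end{remark}

\section{Retracts and purity}\label{sec:retracts}

\begin{proof}[Proof of Theorem~\ref{thm:retracts}(1)]
The group $H$ need not be killed by $n$, so we compose the retraction with the quotient map onto a group that is. Let $r\colon G^\#\to H^\#$ be a retraction, $V=H/nH$, and $\pi\colon H\to V$ the quotient map. Then $f=\pi\circ r\colon G^\#\to V^\#$ is continuous by (B3), $nV=0$, and $f(0)=0$. Suppose $(H\cap nG)/nH$ is infinite. Choose $g_i\in G$ $(i\in\omega)$ such that the elements $h_i=ng_i$ lie in $H$ and are pairwise incongruent modulo $nH$. Theorem~\ref{thm:main} gives $i<j$ with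
\[
\pi(h_i-h_j)=\pi r(h_i-h_j)=f(ng_i-ng_j)=f(0)=0,
\]
that is, $h_i-h_j\in nH$, a contradiction.
\end{proof}

For part (2) we use two standard theorems on bounded groups. By the theorem of Pr\"ufer and Baer, a bounded group is a direct sum of (finite) cyclic groups. By a theorem of Kulikov, a bounded pure subgroup of a group is a direct summand; see \cite[Theorem 27.5]{Fuchs}.

\begin{proof}[Proof of Theorem~\ref{thm:retracts}(2)]
The implication (a)$\Rightarrow$(b) is part (1).

(b)$\Rightarrow$(c). The plan is to collect all failures of purity in one finite subgroup and to split it off from $H$. Let $NH=0$. For each divisor $d$ of $N$ choose a finite set of representatives of $(H\cap dG)/dH$. All these elements together generate a finite subgroup $F_0\le H$, by (V1), and $H\cap dG\subseteq dH+F_0$ for all $d\mid N$. The same inclusion holds for every $n\ge1$. Indeed, let $d=\gcd(n,N)$ and write $d=\alpha n+\beta N$ with integers $\alpha,\beta$. Then $dh=n(\alpha h)$ for $h\in H$, so $dH\subseteq nH$; also $nG\subseteq dG$. Hence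
\[
H\cap nG\subseteq H\cap dG\subseteq dH+F_0\subseteq nH+F_0 .
\]
Write $H$ as a direct sum of finite cyclic groups. The finite group $F_0$ lies in the sum $F$ of finitely many of them; let $H_0$ be the sum of the others, so that $H=H_0\oplus F$ and $[H:H_0]=|F|<\infty$. If $x\in H_0\cap nG$, then $x\in nH+F_0\subseteq nH_0+F$, say $x=nx_0+y$ with $x_0\in H_0$ and $y\in F$. Then $y=x-nx_0\in H_0\cap F=0$, so $x\in nH_0$. Thus $H_0$ is a bounded pure subgroup of $G$, and therefore a direct summand.

(c)$\Rightarrow$(a). Let $G=H_0\oplus G_1$ and $F_1=H\cap G_1$. Since $H_0\le H$, the $G_1$-component of an element of $H$ lies in $H$, so $H=H_0\oplus F_1$, and $F_1\cong H/H_0$ is finite. We use the projection on the first summand and a locally constant map on the second. To construct the latter we need open and closed subsets of $G_1^\#$ that separate the points of $F_1$. The circle is connected, so characters into $\mathbf T$ do not give such sets directly; we use homomorphisms into the countable group $\mathbf Q/\mathbf Z$ instead.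

The finite group $F_1$ is a sum of $m$ cyclic groups for some $m\ge1$, so it embeds in $Q=(\mathbf Q/\mathbf Z)^m$. As $Q$ is divisible, the embedding extends to a homomorphism $\varphi\colon G_1\to Q$. The coordinates of $\varphi$ are characters, so $\varphi$ is continuous from $G_1^\#$ to $Q$ with the metric $\operatorname{dist}(z,z')=\max_{j\le m}\|z_j-z_j'\|$ inherited from $\mathbf T^m$. Since $Q$ is countable, this metric takes countably many values. Choose $\varepsilon>0$ that is not a value of the metric and is less than half the distance between any two points of $\varphi(F_1)$. The open balls $O_x$ of radius $\varepsilon$ in $Q$ about the points $\varphi(x)$, $x\in F_1$, coincide with the closed balls, so they are open and closed in $Q$, and they are pairwise disjoint. Define $\rho\colon G_1\to F_1$ by $\rho(z)=x$ if $\varphi(z)\in O_x$, and $\rho(z)=0$ if $\varphi(z)$ lies in no ball. Then $\rho$ is locally constant on $G_1^\#$, hence continuous into $H^\#$, and $\rho(x)=x$ for $x\in F_1$.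

Put $r(x_0+x_1)=x_0+\rho(x_1)$ for $x_0\in H_0$ and $x_1\in G_1$. The projections of $G$ onto $H_0$ and $G_1$ and the inclusion $H_0\to H$ are homomorphisms, hence continuous by (B3), and addition in $H^\#$ is continuous. So $r\colon G^\#\to H^\#$ is continuous. An element of $H$ has $x_1\in F_1$, so it is fixed by $r$.
\end{proof}

\begin{remark}\label{rem:bounded}
Boundedness of $H$ was used only in (b)$\Rightarrow$(c), and there it cannot be dropped. The subgroup $H=2\mathbf Z$ of $G=\mathbf Z$ has finite index, so it is a retract and satisfies (a) and (b). Its subgroups of finite index are proper nonzero subgroups of $\mathbf Z$, and none of these is a direct summand. The case $H_0=0$ of (c)$\Rightarrow$(a) shows that every finite subgroup of any group $G$ is a retract of $G^\#$.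
\end{remark}

We close with two cases in which the criterion becomes explicit. The second contains the Question as the case $m=p^2$, $d=p$, and shows that the negative answer holds for direct sums of any infinite number of copies.

\begin{corollary}\label{cor:special}
\begin{enumerate}
\item[(1)] Let $p$ be a prime and $H$ a subgroup of $G$ with $pH=0$. Then $H$ is a retract of $G^\#$ if and only if $H\cap pG$ is finite.
\item[(2)] Let $G=\bigoplus_\kappa\mathbf Z(m)$ with $\kappa$ an infinite cardinal, and let $d\mid m$. Then $G[d]$ is a retract of $G^\#$ if and only if $\gcd(d,m/d)=1$, if and only if $G[d]$ is a direct summand of $G$.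
\end{enumerate}
\end{corollary}

\begin{proof}
(1) We check condition (b) of Theorem~\ref{thm:retracts}. For $n=p$ it says that $H\cap pG$ is finite, since $pH=0$. Assume this. If $p\mid n$, then $H\cap nG\subseteq H\cap pG$ is finite. If $p\nmid n$, then multiplication by $n$ is a bijection of $H$, so $nH=H$ and the quotient $(H\cap nG)/nH$ is trivial.

(2) Let $d'=m/d$ and $H=G[d]$. In $\mathbf Z(m)$ the elements killed by $d$ are the multiples of $d'$, and they form a cyclic group of order $d$. So $H=d'G\cong\bigoplus_\kappa\mathbf Z(d)$ and
\[
(H\cap d'G)/d'H=H/d'H\cong\bigoplus_\kappa\mathbf Z(\gcd(d,d')).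
\]
If $H$ is a retract, this group is finite by Theorem~\ref{thm:retracts}(1), which forces $\gcd(d,d')=1$ because $\kappa$ is infinite. If $\gcd(d,d')=1$, then $G=G[d]\oplus G[d']$ by the Chinese remainder theorem. If $H$ is a direct summand, the projection onto $H$ is a retraction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CrossSections}
\emph{A class of abelian groups defined by continuous cross sections in the Bohr topology},
\texttt{https://projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.rmjm/\allowbreak 1181070026}.

\bibitem{Fuchs}
Fuchs, \emph{Infinite Abelian Groups I}.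

\end{thebibliography}
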